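# Characterizing sequences and Polishable $F_\sigma$-subgroups of the circle

## 1. Subgroups cut out by $\|u_nx\|\to0$, and the guess "Polishable and $F_\sigma$ is enough"

The first guess is *yes*: a subgroup of the circle that carries a good group topology of its own, and that is as simple as a countable union of closed sets, should be describable by a single sequence of integers. Let us make this guess precise, see why it is tempting, and test it.

Let $\mathbb T=\mathbb R/\mathbb Z$, written additively, and let $\|x\|$ be the distance from (a representative of) $x$ to the nearest integer. So $0\le\|x\|\le\frac12$ and $\|x+y\|\le\|x\|+\|y\|$. We write $\mathbb N=\{0,1,2,\dots\}$.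

**Definition 1 (characterizable subgroup).** For a sequence $S=(u_n)$ of integers put
$$\Gamma_S=\{x\in\mathbb T:\ \|u_nx\|\to0\}.$$
This is a Borel subgroup of $\mathbb T$. A subgroup $H$ of $\mathbb T$ *admits a characterizing sequence*, or is *characterizable*, if $H=\Gamma_S$ for some $S\in\mathbb Z^{\mathbb N}$.

**Definition 2 (Polishable subgroup).** A subgroup $H$ of $\mathbb T$ is *Polishable* if it admits a Polish (separable and completely metrizable) group topology that is finer than the topology induced by $\mathbb T$.

For example, every countable subgroup is Polishable: give it the discrete topology. The word "finer" is needed. The countable group $\mathbb Z[\frac12]/\mathbb Z$, with the topology of $\mathbb T$, has no isolated point, while a nonempty countable Polish space always has one, by Baire's theorem. So the induced topology on it is not Polish.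

A set is $F_\sigma$ if it is a countable union of closed sets, $G_\delta$ if it is a countable intersection of open sets, and $G_{\delta\sigma}$ (or $\mathbf\Sigma^0_3$) if it is a countable union of $G_\delta$ sets. Complements of $\mathbf\Sigma^0_3$ sets are called $\mathbf\Pi^0_3$; these are the countable intersections of $F_\sigma$ sets. Closed subsets of a metric space are $G_\delta$, so every $F_\sigma$ set is $G_{\delta\sigma}$.

The question of these notes, taken from the slides "On the Borel Complexity of Characterizable Subgroups", reads: *does every Polishable $F_\sigma$-subgroup of $\mathbb T$ admit a characterizing sequence?*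

Two facts speak for "yes". First, every characterizable subgroup is Polishable (we prove this in Section 6), so the hypothesis "Polishable" is necessary. Second, there are $F_\sigma$-subgroups that are not characterizable, and they fail precisely this hypothesis. A nonempty compact $K\subseteq\mathbb T$ is called a *Kronecker set* if for every continuous $f:K\to\mathbb T$ and every $\varepsilon>0$ there is $v\in\mathbb Z$ with $\max_{x\in K}\|f(x)-vx\|<\varepsilon$. For instance $K=\{x\}$ with $x$ irrational is a Kronecker set, because the multiples $vx$ are dense in $\mathbb T$. By a result of Bíró (2008), if $K$ is an *uncountable* Kronecker set, then the $F_\sigma$-subgroup $\langle K\rangle$ is not Polishable, hence not characterizable. So one assumes Polishability and hopes that nothing else can go wrong.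

## 2. The guess on finite groups, on $\mathbb Z[\frac12]/\mathbb Z$, and on all countable groups

The whole circle is $\Gamma_{(0,0,\dots)}$. The subgroup of order $m$ is $\Gamma_{(m,m,m,\dots)}$, because the constant sequence $\|mx\|$ tends to $0$ only if $mx=0$. These are all the closed subgroups of $\mathbb T$, since an infinite subgroup of $\mathbb T$ is dense.

Next take $\mathbb Z[\frac12]/\mathbb Z$, the dyadic rationals modulo $1$. I claim it is $\Gamma_{(2^n)}$. If $x$ is dyadic, then $2^nx=0$ from some $n$ on. Conversely, let $\|2^nx\|<\frac14$ for all $n\ge N$, and put $y=2^Nx$. Since $\|2z\|=2\|z\|$ whenever $\|z\|\le\frac14$, we get $\|2^ny\|=2^n\|y\|<\frac14$ for all $n$. So $y=0$ and $x$ is dyadic.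

Both examples are instances of a theorem of Bíró, Deshouillers and Sós (*Good approximation and characterization of subgroups of $\mathbb R/\mathbb Z$*, Studia Sci. Math. Hungar. 38 (2001), 97–113): every countable subgroup of $\mathbb T$ is characterizable. So the guess is correct for all countable groups and for $\mathbb T$. The real test begins with uncountable proper subgroups.

## 3. Prescribing the numbers $\|2^{n^2}x\|$

To experiment with uncountable groups we want a sequence for which the numbers $\|u_nx\|$ can be chosen almost freely. The sequence $u_n=2^{n^2}$ is such a sequence, because its terms grow so fast that consecutive ones look at separate blocks of binary digits. We use one estimate repeatedly. For $j=n+1+i$ with $i\ge0$ we have $j^2-n^2=(1+i)(2n+1+i)\ge2n+1+i$, so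
$$\sum_{j>n}2^{n^2-j^2}\le2^{-2n-1}\sum_{i\ge0}2^{-i}=4^{-n}\qquad(n\ge0).\tag{1}$$

**Lemma 1 (prescribed heights).** Let $a_n\in[0,\frac14]$ for $n\ge0$. Put $c_n=\lfloor2^{2n+1}a_n\rfloor$ and $y=\sum_{n\ge0}c_n2^{-(n+1)^2}$. Then
$$\big|\,\|2^{n^2}y\|-a_n\big|\le\tfrac12\,4^{-n}\qquad\text{for all }n\ge0.$$

*Proof.* Since $2n+1-(n+1)^2=-n^2$, we have $c_n2^{-(n+1)^2}\le a_n2^{-n^2}$, and the series converges. Multiply it by $2^{n^2}$. The terms with index $j<n$ become integers, since $(j+1)^2\le n^2$. The term with $j=n$ becomes $c_n2^{-(2n+1)}$. The remaining terms give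
$$0\le r_n=\sum_{j>n}c_j2^{n^2-(j+1)^2}\le\sum_{j>n}a_j2^{n^2-j^2}\le\tfrac14\,4^{-n}$$
by (1). So $2^{n^2}y\equiv c_n2^{-(2n+1)}+r_n$ modulo $1$. By the definition of the floor, $0\le a_n-c_n2^{-(2n+1)}\le2^{-(2n+1)}=\frac12 4^{-n}$. The number $c_n2^{-(2n+1)}+r_n$ lies in $[0,\frac14+\frac14]=[0,\frac12]$, so it equals $\|2^{n^2}y\|$. It differs from $a_n$ by at most $\max(\frac12 4^{-n},\frac14 4^{-n})$. $\square$

In particular, with $y$ built from $(a_n)$ as in Lemma 1,
$$y\in\Gamma_{(2^{n^2})}\iff a_n\to0.\tag{2}$$
So $\Gamma_{(2^{n^2})}$ behaves like the sequence space $c_0$. This suggests replacing $c_0$ by a space that is $F_\sigma$ inside the space of all sequences, namely $\ell^p$.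

## 4. The subgroups $H_p$, and an attempt to characterize $H_1$

From here until the end of this section $u_n=2^{n^2}$, and for $p\in[1,\infty)$
$$N_p(x)=\Big(\sum_{n\ge0}\|u_nx\|^p\Big)^{1/p}\in[0,\infty],\qquad H_p=\{x\in\mathbb T:\ N_p(x)<\infty\}.$$

**Theorem 1.** Let $u_n=2^{n^2}$ $(n\ge0)$. Then $H_1=\{x\in\mathbb T:\sum_{n\ge0}\|u_nx\|<\infty\}$ is an uncountable proper Polishable $F_\sigma$-subgroup of $\mathbb T$.

*Proof.* We prove this for every $H_p$ with $1\le p<\infty$; the other values of $p$ are needed in Section 10.

**Step 1: a group with an invariant metric.** We need a group topology finer than that of $\mathbb T$. Since $\|u_n(x+y)\|\le\|u_nx\|+\|u_ny\|$, Minkowski's inequality gives $N_p(x+y)\le N_p(x)+N_p(y)$. Also $N_p(-x)=N_p(x)$. So $H_p$ is a subgroup and $d(x,y)=N_p(x-y)$ is a translation-invariant metric on it; such a metric on an abelian group gives a group topology. As $u_0=1$, we have $d(x,y)\ge\|x-y\|$, which shows both that $d$ separates points and that its topology is finer than that of $\mathbb T$.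

**Step 2: separability.** The map $x\mapsto(u_nx)_n$ is an isometric embedding of $(H_p,d)$ into $\{z\in\mathbb T^{\mathbb N}:\sum\|z_n\|^p<\infty\}$ with the metric $(\sum\|z_n-w_n\|^p)^{1/p}$. The countably many finitely supported sequences with rational entries are dense there: cut off a small tail, then approximate the finitely many remaining entries. Subspaces of separable metric spaces are separable.

**Step 3: completeness.** Let $(x_k)$ be $d$-Cauchy. Then it is Cauchy in $\mathbb T$, so $x_k\to x$ in $\mathbb T$. Given $\varepsilon>0$, let $N_p(x_k-x_l)\le\varepsilon$ for $k,l\ge K$. For each $m$ we have $\sum_{n\le m}\|u_n(x_k-x_l)\|^p\le\varepsilon^p$. Let $l\to\infty$, then $m\to\infty$; this gives $N_p(x_k-x)\le\varepsilon$ for $k\ge K$. So $x=x_K-(x_K-x)\in H_p$, and $x_k\to x$ in $d$. With Steps 1 and 2, $H_p$ is Polishable.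

**Step 4: $F_\sigma$.** We have
$$H_p=\bigcup_{M\in\mathbb N}\ \bigcap_{m}\Big\{x:\sum_{n\le m}\|u_nx\|^p\le M\Big\}.\tag{3}$$
The sets in braces are closed in $\mathbb T$ by continuity, hence so are their intersections over $m$.

**Step 5: proper.** The number $2^{n^2}/3$ is congruent to $\frac13$ or $\frac23$ modulo $1$, so $\|u_n\cdot\frac13\|=\frac13$ for all $n$ and $\frac13\notin H_p$.

**Step 6: uncountable.** For $e\in\{0,1\}^{\{1,2,\dots\}}$ let $x_e=\sum_{k\ge1}e_k2^{-k^2}$. This is a binary expansion of a number in $[0,1)$ with zeros at all non-square positions, hence with infinitely many zeros. Such expansions are unique, so $e\mapsto x_e$ is injective into $\mathbb T$. The terms of $u_nx_e$ with $k\le n$ are integers, so $\|u_nx_e\|\le\sum_{k>n}2^{n^2-k^2}\le4^{-n}$ by (1), and $x_e\in H_p$. $\blacksquare$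

**Is there a characterizing sequence for $H_1$?** The candidate $S=(2^{n^2})$ is wrong. Lemma 1 with $a_n=\frac1{4(n+1)}$ gives $y$ with $\|u_ny\|\to0$ and $\sum\|u_ny\|=\infty$, so $y\in\Gamma_S\setminus H_1$.

A better idea is to force *sums* to be small by using signed sums of the $u_n$. Let $g:\mathbb N\to\mathbb N$ be nondecreasing with $g(N)\ge N$. For each $N$ list the finitely many integers
$$\sum_{n\in F}\sigma_nu_n,\qquad \emptyset\ne F\subseteq\{N,\dots,g(N)\},\quad \sigma_n\in\{1,-1\},$$
and let $S_g$ be the concatenation of these lists for $N=0,1,2,\dots$. I claim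
$$\Gamma_{S_g}=\Big\{x:\ \sum_{n=N}^{g(N)}\|u_nx\|\to0\ \text{ as }N\to\infty\Big\}.\tag{4}$$
The inclusion $\supseteq$ is the triangle inequality. For $\subseteq$, let $0<\varepsilon<\frac14$, and let $N$ be so large that all integers $v$ of the $N$-th list satisfy $\|vx\|\le\varepsilon$. Choose $\sigma_n$ so that $\sigma_nu_nx$ has the representative $t_n=\|u_nx\|\ge0$, and let $T_m=t_N+\dots+t_m$. Taking $F=\{N,\dots,m\}$ gives $\|T_m\|\le\varepsilon$, and taking $F=\{m\}$ gives $t_m\le\varepsilon$. Now $T_N=t_N\le\varepsilon$. If $T_m\le\varepsilon$ and $m<g(N)$, then $T_{m+1}\le2\varepsilon<\frac12$, so $T_{m+1}=\|T_{m+1}\|\le\varepsilon$. By induction $T_{g(N)}\le\varepsilon$, which proves (4).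

So a sequence can control the sums over all *finite windows* $[N,g(N)]$, and $H_1\subseteq\Gamma_{S_g}$. But the inclusion is strict for every $g$. Choose $n_1<n_2<\cdots$ with $n_{i+1}>g(n_i)$, and apply Lemma 1 with $a_{n_i}=\frac1{4i}$ and $a_n=0$ otherwise. If $n_i$ is the first of these indices in the window $[N,g(N)]$, then $g(N)\le g(n_i)<n_{i+1}$, so no other one is in it. So the window sum of $\|u_ny\|$ is at most $\frac1{4i}+\sum_{n\ge N}\frac12 4^{-n}$, which tends to $0$, since $i\to\infty$ as $N\to\infty$; a window containing no $n_i$ contributes only the second term. Hence $y\in\Gamma_{S_g}$, while $\sum_i\|u_{n_i}y\|\ge\sum_i\big(\frac1{4i}-\frac12 4^{-n_i}\big)=\infty$.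

Infinite windows do not help. If the $N$-th list contained $u_N+u_m$ for all $m>N$, then membership would require $\|(u_N+u_m)x\|\to0$ as $m\to\infty$. For $x\in H_1$ these numbers tend to $\|u_Nx\|$, which need not be $0$. A characterizing sequence speaks only about limits, and the finiteness of a sum is not caught this way.

## 5. Escaping limits in $c_0$, and the four theorems

We cannot try all sequences, so we need a property that every uncountable proper $\Gamma_S$ has and that $H_1$ lacks. Compare "balls" in the two model groups. In $H_1$, each set $\{x:N_1(x)\le M\}$ is closed in $\mathbb T$: bounded elements that converge in $\mathbb T$ have their limit in $H_1$. In $\Gamma_{(2^{n^2})}$ this fails. Put $h_m=2^{-m^2-2}$ for $m\ge1$. Then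
$$\|u_mh_m\|=\tfrac14,\qquad u_nh_m=0\ \ (n>m),\qquad\|u_nh_m\|=2^{n^2-m^2-2}\le2^{-2m-1}\ \ (n<m),\tag{5}$$
where for $n>m$ we used $n^2-m^2-2\ge2m-1>0$. So $h_m$ is a *hump* of height $\frac14$ at place $m$. The partial sums of $x=\sum_{m\ge1}h_m$ are dyadic, so they lie in $\Gamma_{(2^{n^2})}$. They converge in $\mathbb T$, but modulo $1$, for $n\ge1$,
$$u_nx\equiv\tfrac14+\sum_{m>n}2^{n^2-m^2-2}\in\big[\tfrac14,\tfrac14+\tfrac14 4^{-n}\big],$$
so $\|u_nx\|\ge\frac14$ and $x\notin\Gamma_{(2^{n^2})}$. The limit escapes.

The plan is to produce humps in an *arbitrary* uncountable proper $\Gamma_S$ and to show that escaping limits exclude the form $F_\sigma$. This gives the following.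

**Theorem 2.** An uncountable characterizable subgroup $H\ne\mathbb T$ is never $F_\sigma$. Hence $H_1$ does not admit a characterizing sequence.

So the answer to the question is **no**, and no assumption beyond ZFC is used. The same humps, with heights chosen more carefully, give the exact complexity. A subset $A$ of a Polish space $X$ is $\mathbf\Pi^0_3$*-complete* if it is $\mathbf\Pi^0_3$ and for every $\mathbf\Pi^0_3$ subset $B$ of a zero-dimensional Polish space $Y$ (one with a base of clopen sets, such as $\mathbb N^{\mathbb N}$) there is a continuous $f:Y\to X$ with $f^{-1}(A)=B$. We then say that $f$ reduces $B$ to $A$. An example is in Section 9.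

**Theorem 3 (trichotomy).** Every characterizable subgroup of $\mathbb T$ is either countable, or equal to $\mathbb T$, or $\mathbf\Pi^0_3$-complete. In particular, in the third case it is not even $G_{\delta\sigma}$ $(=\mathbf\Sigma^0_3)$.

**Theorem 4 (classification).** A $G_{\delta\sigma}$-subgroup (in particular, an $F_\sigma$-subgroup) of $\mathbb T$ is characterizable if and only if it is countable or equal to $\mathbb T$. There are continuum many pairwise distinct Polishable $F_\sigma$-subgroups of $\mathbb T$ that are not characterizable.

How does one show that a group $H=\bigcup_mK_m$, with $K_m$ closed, cannot be of the form $\Gamma_S$? The reflex is Baire's theorem in $\mathbb T$, and it gives nothing. If some $K_m$ had interior in $\mathbb T$, then $H$ would contain an arc, hence be an open subgroup of the connected group $\mathbb T$, and $H=\mathbb T$. So for $H\ne\mathbb T$ all $K_m$ are nowhere dense, and Baire's theorem in $\mathbb T$ is silent. It must be applied inside $H$, in a topology in which $H$ is complete.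

## 6. The supremum metric on $\Gamma_S$

Let $H=\Gamma_S$. Prepending a term does not change $\Gamma_S$, so we write $S=(u_n)_{n\ge0}$ with $u_0=1$; from now on $(u_n)$ is an arbitrary such sequence. Put
$$|x|=\sup_{n\ge0}\|u_nx\|\quad(x\in\mathbb T),\qquad B_\varepsilon=\{x\in H:|x|\le\varepsilon\},\qquad d(x,y)=|x-y|.$$
Then $|x|\ge\|x\|$ because $u_0=1$; also $|-x|=|x|$ and $|x+y|\le|x|+|y|$. So $d$ is a translation-invariant metric on $H$, and its topology is a group topology finer than that of $\mathbb T$.

**Completeness.** This makes Baire's theorem available. Let $(x_k)$ be $d$-Cauchy. It converges in $\mathbb T$ to some $x$. If $|x_k-x_l|\le\varepsilon$ for $k,l\ge K$, then letting $l\to\infty$ for each fixed $n$ gives $\|u_n(x_k-x)\|\le\varepsilon$. So $|x_k-x|\le\varepsilon$ for $k\ge K$. Moreover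
$$\limsup_n\|u_nx\|\le\sup_n\|u_n(x-x_K)\|+\lim_n\|u_nx_K\|\le\varepsilon+0.$$
As $\varepsilon$ was arbitrary, $x\in H$ and $x_k\to x$ in $d$.

**Separability.** The map $x\mapsto(u_nx)_n$ embeds $(H,d)$ isometrically into $\{z\in\mathbb T^{\mathbb N}:\|z_n\|\to0\}$ with the supremum metric. There the finitely supported rational sequences are dense.

In particular, every characterizable subgroup is Polishable, as promised. Three examples to keep in mind:

- $S=(1,0,0,\dots)$, $H=\mathbb T$: here $|x|=\|x\|$, and the $B_\varepsilon$ are closed arcs, so they are compact.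
- $S=(2^n)$, $H=\mathbb Z[\frac12]/\mathbb Z$: a nonzero element is $a/2^m$ with $a$ odd and $m\ge1$, and $2^{m-1}\cdot a/2^m\equiv\frac12$, so $|x|=\frac12$ for all $x\ne0$. For $\varepsilon<\frac12$ we have $B_\varepsilon=\{0\}$, which is compact.
- $S=(2^{n^2})$: by (5), $|h_m|=\frac14$, and for $m<m'$ the coordinate $n=m'$ shows $|h_m-h_{m'}|\ge\frac14$. So $B_{1/4}$ contains an infinite $\frac14$-separated set and is not compact.

## 7. Compact balls occur only for countable groups and for $\mathbb T$

We now need humps in a general $\Gamma_S$: points $x\in H$ with $\|u_nx\|$ tiny for $n\le N$, with $|x|\le\delta$, and with $|x|$ bounded below. Here is the natural attempt. An infinite $H$ is dense in $\mathbb T$, so it has nonzero points with $\|x\|$ as small as we like, and $\|u_nx\|\le|u_n|\,\|x\|$ makes the first coordinates tiny. But the height $|x|$ is not under control. In $\mathbb Z[\frac12]/\mathbb Z$ it is always $\frac12$, too tall for $\delta<\frac12$; in $\mathbb T$ with $S=(1,0,0,\dots)$ it is $\|x\|$, which fades. In both examples the balls are compact. The next lemma says that in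 all other cases they are not.

**Lemma 2.** If $B_\varepsilon$ is $d$-compact for some $\varepsilon>0$, then $H$ is countable or $H=\mathbb T$.

*Proof.* **Step 1: the discrete case.** If $d$ induces the discrete topology, then $H$ is countable, because a separable discrete space is countable. Otherwise, by translation invariance, $0$ is not isolated, so there are nonzero $x\in H$ with $|x|$ arbitrarily small. We assume this from now on and show $H=\mathbb T$.

**Step 2: on the ball the two topologies agree.** This lets us bound $|y|$ by looking only at $\|y\|$. Let $B=B_\varepsilon$. The identity from $(B,d)$ to $B$ with the topology of $\mathbb T$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism. So $B$ is compact, hence closed, in $\mathbb T$. By continuity of the inverse at $0$ there is $r\in(0,\frac12)$ with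
$$y\in B,\ \|y\|<r\ \Longrightarrow\ |y|\le\varepsilon/2.\tag{6}$$

**Step 3: walking along an arc inside $B$.** This produces many elements of $B$ from one small element. Let $x\in H\setminus\{0\}$ with $|x|<\min(\varepsilon/2,r)$. Replacing $x$ by $-x$ if necessary, $x$ has the representative $t=\|x\|\in(0,r)$. Claim: $|kx|\le\varepsilon/2$ for every integer $k\ge0$ with $kt<r$. For $k=0,1$ this is clear. Let it hold for some $k\ge1$, and let $(k+1)t<r$. Then $|(k+1)x|\le|kx|+|x|\le\varepsilon$, so $(k+1)x\in B$. Also $\|(k+1)x\|\le(k+1)t<r$. By (6), $|(k+1)x|\le\varepsilon/2$. The point is that (6) halves the bound again after every step, so the errors do not add up. Since $B=-B$, the ball $B$ contains all $kx$ with $k\in\mathbb Z$ and $|k|t<r$.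

**Step 4: the conclusion.** Every point of the arc $(-r,r)$ is within $t$ of some $kt$ with $|k|t<r$ (round toward $0$). As $t\le|x|$ can be made arbitrarily small, $B$ is dense in $(-r,r)$. Since $B$ is closed in $\mathbb T$, we get $(-r,r)\subseteq B\subseteq H$. So $H$ is an open subgroup of $\mathbb T$, hence also closed, and $H=\mathbb T$ since $\mathbb T$ is connected. $\square$

**Lemma 3 (humps).** Suppose $H$ is uncountable and $H\ne\mathbb T$. For every $\delta>0$ there is $\eta(\delta)\in(0,\delta]$ such that for all $N\in\mathbb N$ and $\theta>0$ there is $x\in H$ with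
$$\|u_nx\|<\theta\quad(0\le n\le N),\qquad \eta(\delta)\le|x|\le\delta.$$

The height bound $\eta(\delta)$ depends on $\delta$ alone and not on $N$ or $\theta$. This uniformity is what we need, since humps whose heights fade would add up to an element of $H$.

*Proof.* By Lemma 2, $B_{\delta/2}$ is not compact. It is $d$-closed, since $x\mapsto|x|$ is $1$-Lipschitz for $d$; as a closed subset of a complete space it is complete. A complete metric space that is not compact is not totally bounded. So there are $\eta>0$ and $y_1,y_2,\dots\in B_{\delta/2}$ with $|y_i-y_j|\ge\eta$ for $i\ne j$. Fix this $\eta=\eta(\delta)$. Given $N$ and $\theta$, look at the points $(u_0y_i,\dots,u_Ny_i)\in\mathbb T^{N+1}$ for $i=1,2,\dots$. By compactness two of them, with $i\ne j$, satisfy $\|u_n(y_i-y_j)\|<\theta$ for $0\le n\le N$. Put $x=y_i-y_j$. Then $\eta\le|x|\le\frac\delta2+\frac\delta2=\delta$, and in particular $\eta\le\delta$. $\square$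

## 8. A gliding hump: uncountable proper $\Gamma_S$ is not $F_\sigma$

*Proof of Theorem 2.* Let $H=\Gamma_S$ be uncountable, $H\ne\mathbb T$, and suppose $H=\bigcup_mK_m$ with $K_m$ closed in $\mathbb T$.

**Step 1: a ball whose closure in $\mathbb T$ stays in $H$.** This is the property that humps will contradict. Each $K_m$ is $d$-closed, because $d$ is finer than the topology of $\mathbb T$. The space $(H,d)$ is complete and nonempty. By Baire's theorem some $K_m$ has $d$-interior, so there are $x_0\in H$ and $\varepsilon>0$ with $x_0+B_\varepsilon\subseteq K_m$. Since $K_m-x_0$ is closed in $\mathbb T$ and contained in $H$,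
$$\overline{B_\varepsilon}^{\,\mathbb T}\subseteq K_m-x_0\subseteq H.\tag{7}$$

**Step 2: humps in disjoint blocks.** We choose humps that do not disturb each other. Put $\delta=\varepsilon/2$, $\eta=\eta(\delta)$ and $\theta_k=2^{-k-2}\eta$ for $k\ge1$, so that $\sum_k\theta_k=\eta/4$. Put $N_0=0$. Given $N_{k-1}$, use Lemma 3 to choose $x_k\in H$ with
$$\|u_nx_k\|<\theta_k\quad(n\le N_{k-1}),\qquad\eta\le|x_k|\le\delta.$$
Since $x_k\in H$, we can then choose $N_k>N_{k-1}$ with $\|u_nx_k\|<\theta_k$ for all $n>N_k$. As $\|u_nx_k\|\to0$ and $|x_k|\ge\eta>0$, the supremum $|x_k|$ is attained. It is attained where the value is at least $\eta>\theta_k$, so at some $n_k\in(N_{k-1},N_k]$: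
$$\|u_{n_k}x_k\|\ge\eta,\qquad N_{k-1}<n_k\le N_k.\tag{8}$$
Thus outside its own block $(N_{k-1},N_k]$, the hump $x_k$ has all coordinates below $\theta_k$.

**Step 3: the partial sums stay in $B_\varepsilon$.** Let $s_m=x_1+\dots+x_m\in H$. Each $n$ lies in at most one block. The hump of that block contributes at most $\delta$ to $\|u_ns_m\|$, and every other hump $x_j$ contributes less than $\theta_j$. So $\|u_ns_m\|\le\delta+\eta/4\le2\delta=\varepsilon$ for all $n$, that is, $s_m\in B_\varepsilon$.

**Step 4: the limit escapes.** As $u_0=1$ and $0\le N_{k-1}$, we have $\|x_k\|<\theta_k$, so $s_m$ converges in $\mathbb T$ to some $x$. By Step 3 and (7), $x\in H$. But multiplication by $u_{n_k}$ is continuous, so $u_{n_k}x=\sum_ju_{n_k}x_j$, and for every $k$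
$$\|u_{n_k}x\|\ge\|u_{n_k}x_k\|-\sum_{j\ne k}\|u_{n_k}x_j\|\ge\eta-\sum_{j\ne k}\theta_j\ge\tfrac34\eta.$$
Since $n_k\to\infty$, we get $x\notin\Gamma_S=H$, a contradiction. So $H$ is not $F_\sigma$.

**Step 5: the group $H_1$.** By Theorem 1, $H_1$ is an uncountable $F_\sigma$-subgroup different from $\mathbb T$. By Steps 1–4 it is not characterizable. Since it is Polishable, a Polishable $F_\sigma$-subgroup of $\mathbb T$ need not admit a characterizing sequence. $\blacksquare$

## 9. Humps of prescribed height: $\mathbf\Pi^0_3$-completeness

In Section 8 all humps had height between $\eta$ and $\delta$. If instead the heights encode a sequence $\alpha$ of natural numbers, small height for large $\alpha(k)$, then the sum lies in $H$ exactly when $\alpha(k)\to\infty$. For $S=(2^{n^2})$ this is immediate. Apply Lemma 1 with $a_n=2^{-\alpha(n+1)-2}$. The resulting $y_\alpha$ depends continuously on $\alpha$, because the $n$-th term of its series depends only on $\alpha(n+1)$ and is at most $\frac14 2^{-n^2}$. By (2), $y_\alpha\in\Gamma_{(2^{n^2})}$ iff $\alpha(k)\to\infty$. We now do this in general.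

*Proof of Theorem 3.*

**Step 1: the upper bound.** Always
$$\Gamma_S=\bigcap_{q\ge1}\ \bigcup_N\ \bigcap_{n\ge N}\{x:\|u_nx\|\le1/q\}.$$
The inner intersections are closed, so their unions over $N$ are $F_\sigma$, and $\Gamma_S$ is $\mathbf\Pi^0_3$. It remains to take $H=\Gamma_S$ uncountable, $H\ne\mathbb T$, and to reduce every $\mathbf\Pi^0_3$ set to it.

**Step 2: the test set.** We want one convenient set to reduce. Let
$$C=\{\alpha\in\mathbb N^{\{1,2,\dots\}}:\ \alpha(k)\to\infty\}.$$
The set $P_3=\{z\in2^{\mathbb N\times\mathbb N}:\ \forall m\ \forall^\infty n\ z(m,n)=0\}$ is $\mathbf\Pi^0_3$-complete (Kechris, *Classical Descriptive Set Theory*, Section 23.A); here $\forall^\infty n$ means "for all but finitely many $n$". Fix a bijection $\langle\cdot,\cdot\rangle:\mathbb N\times\mathbb N\to\{1,2,\dots\}$ and send $z$ to $\alpha$, where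
$$\alpha(\langle m,n\rangle)=\begin{cases}m&\text{if }z(m,n)=1,\\ \langle m,n\rangle&\text{if }z(m,n)=0.\end{cases}$$
Each value of $\alpha$ depends on one coordinate of $z$, so the map is continuous. A number $v$ is taken at most once by the second clause (only at position $v$), and by the first clause exactly as often as $z(v,n)=1$. Now $\alpha\in C$ means that each $v$ is taken only finitely often, so $\alpha\in C\iff z\in P_3$. Hence every $\mathbf\Pi^0_3$ subset of a zero-dimensional Polish space reduces continuously to $P_3$ and then to $C$. It remains to find a continuous $f:\mathbb N^{\{1,2,\dots\}}\to\mathbb T$ with $f^{-1}(H)=C$.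

**Step 3: what must be added to the construction of Section 8.** There, for $n$ in a late block, the old humps together contributed at most $\sum_j\theta_j$ to $\|u_nx\|$. This was harmless for showing $x\notin H$. Now we also want $f(\alpha)\in H$ for $\alpha\in C$, so the total contribution of old humps must tend to $0$ as the block number grows. This is why the choice of $N_k$ below takes the whole sum $x_1+\dots+x_k$ into account.

**Step 4: the recursion.** Put $\delta_j=2^{-j}$ and $\eta_j=\eta(\delta_j)$ from Lemma 3, for $j\in\mathbb N$; so $\eta_j\le1$. Put $N_0=0$. For $k\ge1$ choose $x_k\in H$ and $N_k\in\mathbb N$ depending only on $(\alpha(1),\dots,\alpha(k))$, with one fixed choice for each finite string, such that for $j=\alpha(k)$: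
$$\|u_nx_k\|<2^{-k}\eta_j\quad(n\le N_{k-1}),\qquad\eta_j\le|x_k|\le\delta_j;\tag{9}$$
$$N_k>N_{k-1},\qquad\|u_nx_k\|<\eta_j\ \text{ and }\ \|u_n(x_1+\dots+x_k)\|<2^{-k}\quad(n>N_k).\tag{10}$$
Lemma 3 gives (9), and (10) is possible since $x_1,\dots,x_k\in H$. Define $f(\alpha)=\sum_{k\ge1}x_k$.

**Step 5: $f$ is continuous.** By (9) with $n=0$, $\|x_k\|=\|u_0x_k\|<2^{-k}$, so the series converges uniformly in $\alpha$. Its $m$-th partial sum depends only on $\alpha(1),\dots,\alpha(m)$, so it is continuous. A uniform limit of continuous maps is continuous.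

**Step 6: in the $k$-th block only $x_k$ matters.** Let $n\in(N_{k-1},N_k]$. If $k\ge2$, then (10) for $k-1$ gives $\|u_n(x_1+\dots+x_{k-1})\|<2^{-k+1}$; if $k=1$, this sum is empty. For $i>k$ we have $n\le N_k\le N_{i-1}$, so $\|u_nx_i\|<2^{-i}$ by (9), and these add up to at most $2^{-k}$. Hence
$$\big|\,\|u_nf(\alpha)\|-\|u_nx_k\|\,\big|\le2^{-k+1}+2^{-k}=3\cdot2^{-k}\qquad(N_{k-1}<n\le N_k).\tag{11}$$
Moreover $|x_k|\ge\eta_{\alpha(k)}>0$ is attained since $\|u_nx_k\|\to0$. By (9) and (10) the coordinates with $n\le N_{k-1}$ or $n>N_k$ are below $\eta_{\alpha(k)}$, so there is $n_k\in(N_{k-1},N_k]$ with $\|u_{n_k}x_k\|\ge\eta_{\alpha(k)}$.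

**Step 7: $f^{-1}(H)=C$.** Let $\alpha\in C$. For $n$ in the $k$-th block, (11) and (9) give $\|u_nf(\alpha)\|\le\delta_{\alpha(k)}+3\cdot2^{-k}$. As $n\to\infty$ also $k\to\infty$, and $\delta_{\alpha(k)}=2^{-\alpha(k)}\to0$. So $f(\alpha)\in H$. Now let $\alpha\notin C$. Then some $j$ equals $\alpha(k)$ for infinitely many $k$. For these $k$, $\|u_{n_k}f(\alpha)\|\ge\eta_j-3\cdot2^{-k}$, and $n_k\to\infty$. So $\limsup_n\|u_nf(\alpha)\|\ge\eta_j>0$ and $f(\alpha)\notin H$. Hence $H$ is $\mathbf\Pi^0_3$-complete.

**Step 8: $H$ is not $\mathbf\Sigma^0_3$.** There are $\mathbf\Pi^0_3$ subsets of $\mathbb N^{\mathbb N}$ that are not $\mathbf\Sigma^0_3$, and each is a continuous preimage of $H$. Since $\mathbf\Sigma^0_3$ is closed under continuous preimages, $H$ is not $\mathbf\Sigma^0_3$. $\blacksquare$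

## 10. The classification, and continuum many groups $H_p$

*Proof of Theorem 4.*

**Step 1: the equivalence.** Let $H$ be a $G_{\delta\sigma}$-subgroup. If $H$ is characterizable, then by Theorem 3 it is countable or equal to $\mathbb T$, since the third case is not $G_{\delta\sigma}$. Conversely, $\mathbb T=\Gamma_{(0,0,\dots)}$, and countable subgroups are characterizable by the theorem of Bíró, Deshouillers and Sós quoted in Section 2.

**Step 2: the groups $H_p$ are not characterizable.** In Section 4 we showed that each $H_p$ $(1\le p<\infty)$, formed with $u_n=2^{n^2}$, is an uncountable proper Polishable $F_\sigma$-subgroup. By Step 1 it is not characterizable. There are continuum many exponents $p$, so it remains to separate the groups.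

**Step 3: $H_p\ne H_q$ for $1\le p<q$.** We prescribe heights that are $q$-summable but not $p$-summable. Apply Lemma 1 with $a_n=\frac14(n+1)^{-1/p}$ to get $y$ with $\big|\,\|u_ny\|-a_n\big|\le\frac12 4^{-n}$. For $n\ge2$ we have $4^{n-1}\ge n+1\ge(n+1)^{1/p}$, that is, $\frac12 4^{-n}\le\frac12a_n$. Hence
$$\tfrac12a_n\le\|u_ny\|\le\tfrac32a_n\qquad(n\ge2).$$
Now $\sum a_n^p=4^{-p}\sum\frac1{n+1}=\infty$, while $\sum a_n^q=4^{-q}\sum(n+1)^{-q/p}<\infty$ because $q/p>1$. So $\sum\|u_ny\|^p=\infty$ and $\sum\|u_ny\|^q<\infty$, that is, $y\in H_q\setminus H_p$. $\blacksquare$
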